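# Maximum and average error on the Gaussian multiple access channel

## 1. Expurgation and the guess $\mathcal C_{\max}=\mathcal C_{\mathrm{av}}$

Two senders share one noisy channel, and the receiver must recover both messages. We may ask that the error probability be small on average over all message pairs, or that it be small for every pair. Does the stronger demand cost rate?

The answer one would first guess is no. With one sender it costs nothing. Take a code with $2K$ messages and average error at most $\lambda/2$. At most $K$ of the messages can have error above $\lambda$, so we may delete $K$ messages, including all of those, and keep $K$ messages with error at most $\lambda$ each. The rate drops by $\frac{\log 2}{n}$. This deletion is called expurgation. The guess is that something similar works for two senders. Let us fix the definitions and test it.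

Logarithms are natural. The channel is
$$Y_t=X_{1,t}+X_{2,t}+Z_t,\qquad t=1,\dots,n,$$
with $Z_1,Z_2,\dots$ i.i.d. $\mathcal N(0,N)$, $N>0$, independent of the inputs, and there is no feedback. Sender $i$ has power $P_i>0$.

**Definition (codes and errors).** An $(n,M_1,M_2)$ code consists of deterministic encoders $f_i:\{1,\dots,M_i\}\to\mathbb R^n$ with $\|f_i(m_i)\|^2\le nP_i$ for every $m_i$, and a decoder $g:\mathbb R^n\to\{1,\dots,M_1\}\times\{1,\dots,M_2\}$. Let $e(m_1,m_2)$ be the probability that $g(Y^n)\ne(m_1,m_2)$ when $f_1(m_1)$ and $f_2(m_2)$ are sent. The average error is $\frac1{M_1M_2}\sum e(m_1,m_2)$, and the maximum error is $\max e(m_1,m_2)$.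

**Definition (regions).** A pair $(R_1,R_2)$ of nonnegative rates is achievable under a criterion if for every $\epsilon>0$ and $\lambda\in(0,1)$, for all sufficiently large $n$, there is an $(n,M_1,M_2)$ code with $\frac1n\log M_i\ge R_i-\epsilon$ for $i=1,2$ whose error under that criterion is at most $\lambda$. The capacity region is the closure of the set of achievable pairs. We write $\mathcal C_{\mathrm{av}}$ and $\mathcal C_{\max}$, with the parameters $(P_1,P_2,N)$ understood.

The set of achievable pairs is already closed. If achievable pairs $R^{(k)}$ converge to $R$, then for given $\epsilon$ choose $k$ with $R^{(k)}_i\ge R_i-\epsilon/2$ and use the codes for $R^{(k)}$ with $\epsilon/2$ in place of $\epsilon$. So every point of $\mathcal C_{\max}$ is itself achievable under maximum error. Clearly $\mathcal C_{\max}\subseteq\mathcal C_{\mathrm{av}}$.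

Write $C(x)=\frac12\log(1+x)$ and $P=P_1+P_2$. The region $\mathcal C_{\mathrm{av}}$ is known; it is the Cover–Wyner pentagon
$$\{(R_1,R_2)\ge 0:\ R_1\le C(P_1/N),\ R_2\le C(P_2/N),\ R_1+R_2\le C(P/N)\}.$$
Put $c_2=C\big(P_2/(P_1+N)\big)$. Since
$$C(P_1/N)+c_2=\tfrac12\log\Big(\frac{P_1+N}{N}\cdot\frac{P+N}{P_1+N}\Big)=C(P/N),$$
the point $(C(P_1/N),c_2)$ is a corner of the pentagon. There is a second corner with the users interchanged.

For non-deterministic channels with feedback, the maximum- and average-error regions coincide, and for the Gaussian channel with feedback the average-error region was determined by Ozarow. Without feedback, the paper "The Maximum Error Probability Criterion, Random Encoder, and Feedback, in Multiple Input Channels" (http://mdpi.com/1099-4300/16/3/1211/pdf) is the source of the opposite conjecture: that $\mathcal C_{\max}\subsetneq\mathcal C_{\mathrm{av}}$ for all $P_1,P_2,N>0$.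

## 2. Testing the guess: an edge, time division, two antipodal signals

The guess passes at the point $(C(P_1/N),0)$. Let user 2 have one message and send the zero word. What remains is a single-user channel, and expurgation gives maximum error.

It also passes at one point of the sum-rate face. Let user 1 use only the first $\frac{P_1}{P}n$ coordinates (rounded) and user 2 only the others. Each then has power about $P$ per coordinate used, since $nP_1/(\frac{P_1}Pn)=P$. The users do not interfere, so each may use an expurgated single-user code. The pair $\big(\frac{P_1}PC(P/N),\frac{P_2}PC(P/N)\big)$, with sum rate $C(P/N)$, is in $\mathcal C_{\max}$. (Section 8 handles the rounding.)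

Now a case where the users do interfere. Take $n=1$, $P_1=P_2=1$, $M_1=M_2=2$, $f_i(1)=1$, $f_i(2)=-1$. The sums are $2,0,0,-2$. The pairs $(1,2)$ and $(2,1)$ give the same output law, so $e(1,2)+e(2,1)\ge1$, and the maximum error is at least $\frac12$ for every decoder and every $N$. The decoder with thresholds $\pm1$ that answers $(1,2)$ in the middle has average error tending to $\frac14$ as $N\to0$. The troublesome pairs are those whose codewords point in opposite directions, so that the sum has little energy.

To repair such a code we may delete messages of each user, but we cannot delete pairs, and here the expurgation argument stops. Suppose all we know is that a fraction $\delta$ of the entries of an $M\times M$ table are bad. We want large sets $A_1,A_2$ of rows and columns with no bad entry in $A_1\times A_2$. In general there are none. Declare entries bad independently with probability $\delta$. The expected number of clean $s\times s$ squares is at most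
$$\binom Ms^2(1-\delta)^{s^2}\le e^{2s\log M-\delta s^2}\le e^{-s}<\tfrac12\qquad\text{when } s\ge\frac{2\log M+1}{\delta}.$$
By Chebyshev the fraction of bad entries exceeds $2\delta$ with probability at most $\frac{1-\delta}{\delta M^2}$, which is below $\frac12$ for large $M$. So some table has at most a fraction $2\delta$ of bad entries and no clean square of that size. With $M=e^{nR}$ and fixed $\delta$, this $s$ is linear in $n$, which is rate zero. So counting alone does not save the guess. It does not refute it either, because nothing says that the table of a good code must look like this. To refute the guess we must use the geometry.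

## 3. Pairs with little energy, and why a fixed codeword is not enough

Suppose first that the code looks random. Fix a word $x_2$ with $\|x_2\|^2=nP_2$ and let $X_1\sim\mathcal N(0,P_1I_n)$. Then $\langle -x_2,X_1\rangle\sim\mathcal N(0,n^2P_1P_2)$ scaled by $n^{-1/2}$; precisely, its variance is $P_1\|x_2\|^2=nP_1P_2$, and hence, for $t>0$,
$$\Pr\big(\langle -x_2,X_1\rangle\ge nt\sqrt{P_1P_2}\big)=\Pr\big(\mathcal N(0,1)\ge t\sqrt n\big)=e^{-nt^2/2+o(n)} .$$
Put $r=t^2/2$. In a code that behaves this way, a fraction about $e^{-nr}$ of the pairs has sum energy at most about $n(P-2\sqrt{2rP_1P_2})$. Under the maximum criterion these pairs are decoded reliably too. They form a single-user code of low energy, which suggests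
$$R_1+R_2-r\le C\Big(\frac{P-2\sqrt{2rP_1P_2}}{N}\Big)\approx C(P/N)-\frac{\sqrt{2rP_1P_2}}{P+N}.$$
We pay $r$ in rate and gain a multiple of $\sqrt r$. For small $r$ the gain is larger, so $R_1+R_2=C(P/N)$ would be impossible. The average criterion gives no such restriction, since an exponentially small fraction of the pairs does not affect the average.

But a code need not look random. In the time-division code all inner products $\langle f_1(m_1),f_2(m_2)\rangle$ vanish, there are no low-energy pairs, and the sum rate $C(P/N)$ is reached. So the argument needs a hypothesis that excludes such codes. At the corner there is one: $R_1=C(P_1/N)$, so user 1's codebook is as rich as its power permits. Fano's inequality will show that the law of $Y_1=f_1(W_1)+Z$, with $W_1$ uniform, has relative entropy at most $n\delta$ to the white Gaussian law of variance $P_1+N$ per coordinate, with $\delta$ small.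

The first attempt is to fix $m_2$ and transfer the lower bound $e^{-nr}$ from the Gaussian law to $Y_1$. This stops at once. Let $\gamma$ be the Gaussian law, let $A=\{y:\langle -f_2(m_2),y\rangle\ge n\theta\}$, and let $\mu$ be $\gamma$ conditioned on the complement of $A$. Then $D(\mu\|\gamma)=-\log(1-\gamma(A))$. If $\gamma(A)$ is exponentially small, so is this divergence, and yet $\mu(A)=0$. A bound on relative entropy says nothing about the presence of one rare event.

The way past this is to make the event typical. Do not fix $m_2$; take a group $B$ of about $e^{nr}$ messages of user 2 and look at the best of them, through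
$$T(y)=\max_{m\in B}\langle -f_2(m),y\rangle .$$
For Gaussian $y$ the value of $T$ is of order $n\sqrt r$ on average, if the words in $B$ are well separated. Moreover $T$ is Lipschitz, and Talagrand's transport inequality converts a relative entropy bound into a bound on how much expectations of Lipschitz functions change. Finally $T$ is subadditive, so the noise in $Y_1$ can be peeled off again.

## 4. An outer bound, and what it says about the corners

**Theorem 1 (outer bound).** Let $(R_1,R_2)\in\mathcal C_{\max}$, and let $a,r>0$ satisfy $C(a^2/N)+r<R_2$. Then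
$$R_1+R_2\le r+C\Big(\frac{P-2\theta}{N}\Big),\qquad \theta=\big(\sqrt{P_1+N}-\sqrt N\big)a\sqrt r-\sqrt{2P_2(P_1+N)\,\big(C(P_1/N)-R_1\big)},$$
and $P-2\theta\ge0$. The statement with the users interchanged also holds.

**Theorem 2.** For all $P_1,P_2,N>0$ the corner point $(C(P_1/N),c_2)\in\mathcal C_{\mathrm{av}}$ is not in $\mathcal C_{\max}$. Hence $\mathcal C_{\max}\subsetneq\mathcal C_{\mathrm{av}}$.

**Theorem 3.** Put
$$\Delta=\frac{(\sqrt{P_1+N}-\sqrt N)^2\,N\big[(1+\tfrac{P_2}{P_1+N})^{1/4}-1\big]}{4(P+N)^2}>0.$$

(a) If $(R_1,R_2)\in\mathcal C_{\max}$ and $R_2\ge c_2/2$, then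
$$R_1+R_2\le C(P/N)-\Delta+\frac{\sqrt{2P_2(P_1+N)(C(P_1/N)-R_1)}}{P+N}.$$
So every point of the face $R_1+R_2=C(P/N)$ of $\mathcal C_{\mathrm{av}}$ with $2P_2(P_1+N)(C(P_1/N)-R_1)<\Delta^2(P+N)^2$ lies outside $\mathcal C_{\max}$.

(b) $\big(\tfrac{P_1}{P}C(P/N),\tfrac{P_2}{P}C(P/N)\big)\in\mathcal C_{\max}$.

(c) Let $R_2^\ast=\max\{R_2:(C(P_1/N),R_2)\in\mathcal C_{\max}\}$. Then
$$0<\tfrac14\log\Big(1+\frac{P_2}{2(P_1+N)}\Big)\le R_2^\ast\le c_2-\Delta<c_2.$$

The statements with the users interchanged also hold.

So the conjecture is true, and the guess of Section 1 is false for every choice of parameters. The region $\mathcal C_{\max}$ itself is not determined here.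

To see sizes, take $P_1=P_2=N=1$. Then $c_2=\frac12\log\frac32\approx0.2027$ and $\Delta\approx0.1716\cdot0.1067/36\approx0.0005$, while $\frac14\log\frac54\approx0.0558$. So $R_2^\ast$ lies between $0.0557$ and $0.2023$.

The square root in $\theta$ vanishes when $R_1=C(P_1/N)$. This is where the richness of user 1's codebook enters the bound.

## 5. Fano, transport, and maxima of Gaussian families

Write $g$ for a standard Gaussian vector in $\mathbb R^n$ (the decoder will not appear by name again, so there is no clash) and $\gamma_s$ for the law $\mathcal N(0,sI_n)$.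

**(F1) Fano.** If $W$ is uniform on a set of size $K$ and is decoded from $Y$ with average error at most $\lambda$, then $I(W;Y)\ge(1-\lambda)\log K-\log2$.

**(F2) Gaussian maximum entropy.** If $\mathbb E\|Y\|^2\le ns$ then $h(Y)\le\frac n2\log(2\pi es)$. Consequently, if $\mathbb E\|X\|^2\le nQ$ and $Z\sim\gamma_N$ is independent of $X$, then $I(X;X+Z)=h(X+Z)-h(Z)\le nC(Q/N)$.

**(F3) Talagrand's transport inequality (GAFA 6 (1996)).** $W_2(\mu,\gamma_s)^2\le 2s\,D(\mu\|\gamma_s)$. Here $W_2(\mu,\nu)^2$ is the infimum of $\mathbb E\|A-B\|^2$ over all couplings with $A\sim\mu$, $B\sim\nu$, and $D(\mu\|\nu)=\int\log\frac{d\mu}{d\nu}\,d\mu$.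

As an example, let $\mu$ be $\gamma_s$ shifted by a vector $u$. Then $D(\mu\|\gamma_s)=\|u\|^2/(2s)$. The obvious coupling gives $W_2\le\|u\|$, and $\mathbb E\|A-B\|^2\ge\|\mathbb E(A-B)\|^2=\|u\|^2$ for every coupling. So (F3) is an equality here.

We use (F3) as follows. If $F$ is Lipschitz with constant $\ell$, then in any coupling $|\mathbb EF(A)-\mathbb EF(B)|\le\ell\,\mathbb E\|A-B\|\le\ell\,(\mathbb E\|A-B\|^2)^{1/2}$. Taking the infimum,
$$\Big|\int F\,d\mu-\int F\,d\gamma_s\Big|\le\ell\sqrt{2s\,D(\mu\|\gamma_s)} .\tag{1}$$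

**(F4) Sudakov–Fernique.** If $(X_i)$, $(Y_i)$ are finite centered Gaussian families over the same index set with $\mathbb E(X_i-X_j)^2\ge\mathbb E(Y_i-Y_j)^2$ for all $i,j$, then $\mathbb E\max_iX_i\ge\mathbb E\max_iY_i$.

**(F5) Maxima of independent Gaussians.** If $m_L$ is the expected maximum of $L$ i.i.d. $\mathcal N(0,1)$ variables, then $m_L/\sqrt{2\log L}\to1$ as $L\to\infty$.

As an example of a functional $T$, suppose the words in $B$ are $v$ and $-v$. Then $T(y)=|\langle v,y\rangle|$ and $\mathbb ET(g)=\|v\|\sqrt{2/\pi}$. The two words are at distance $d=2\|v\|$. Comparing through (F4) with $\frac{d}{\sqrt2}\xi_1,\frac{d}{\sqrt2}\xi_2$ for independent standard Gaussians gives $\mathbb ET(g)\ge\frac{d}{\sqrt2}m_2$. Since $m_2=1/\sqrt\pi$, the right side is $\|v\|\sqrt{2/\pi}$, so the comparison is sharp for two words.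

## 6. Proof of Theorem 1

Let $(R_1,R_2)\in\mathcal C_{\max}$ and let $C(a^2/N)+r<R_2$. By Section 1 the pair is achievable under maximum error, and $R_1\le C(P_1/N)$ because $\mathcal C_{\max}\subseteq\mathcal C_{\mathrm{av}}$. Choose $\epsilon>0$ and $\lambda\in(0,1)$ so small that
$$\frac{C(a^2/N)}{1-\lambda}+r<R_2-\epsilon .\tag{2}$$
For every large $n$ take a code with $\log M_i\ge n(R_i-\epsilon)$, $i=1,2$, and maximum error at most $\lambda$. Put $L=\lceil e^{nr}\rceil$ and $\sigma^2=P_1+N$. Note that $L\le2e^{nr}$.

**Step 1: split almost all of user 2's messages into groups of $L$ well-separated words.** The separation is needed later for the lower bound on the maximum over a group. Join $m\ne m'$ in $\{1,\dots,M_2\}$ by an edge if $\|f_2(m)-f_2(m')\|\le a\sqrt n$. We first bound the degrees. Fix $m$ and let $S$ consist of $m$ and its neighbors. Let user 1 send message $1$, and let $W$ be uniform on $S$. The decoder recovers $W$ from $f_1(1)+f_2(W)+Z^n$ with error at most $\lambda$. Subtracting the constant $f_1(1)+f_2(m)$ changes no information,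 and it leaves the codewords $f_2(m')-f_2(m)$, of squared norm at most $na^2$. By (F1) and (F2),
$$(1-\lambda)\log|S|-\log2\le nC(a^2/N).$$
So if $K$ is the largest size of such a set $S$, then
$$\log K\le\frac{nC(a^2/N)+\log2}{1-\lambda},$$
and all degrees are at most $K-1$. Color the vertices one after another; each vertex has at most $K-1$ neighbors, so one of $K$ colors is always free. This splits $\{1,\dots,M_2\}$ into at most $K$ classes without edges inside. Cut each class into blocks of size exactly $L$ and discard the remainder, which has fewer than $L$ elements. Altogether at most $KL$ messages are discarded, and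
$$\log(KL)\le n\Big(\frac{C(a^2/N)}{1-\lambda}+r\Big)+\frac{\log2}{1-\lambda}+\log2\le n(R_2-\epsilon)-\log2\le\log\frac{M_2}2$$
for large $n$, by (2). So at least $M_2/2$ messages remain. They form disjoint groups $B_1,\dots,B_q$ with
$$|B_j|=L,\qquad q\ge\frac{M_2}{2L},\qquad\|f_2(m)-f_2(m')\|>a\sqrt n\quad(m\ne m'\in B_j).\tag{3}$$

**Step 2: compute what a group gains against white Gaussian noise.** For $y\in\mathbb R^n$ let
$$T_j(y)=\max_{m\in B_j}\langle -f_2(m),y\rangle .$$
As a maximum of linear functions, $T_j$ satisfies $T_j(y+z)\le T_j(y)+T_j(z)$ and $T_j(cy)=cT_j(y)$ for $c\ge0$. Moreover $T_j(y)-T_j(y')\le T_j(y-y')\le\sqrt{nP_2}\,\|y-y'\|$, so its Lipschitz constant is at most $\sqrt{nP_2}$. Let $\tau_j=\mathbb ET_j(g)$. The centered Gaussian variables $\langle -f_2(m),g\rangle$, $m\in B_j$, have squared increments $\|f_2(m)-f_2(m')\|^2\ge a^2n$. The variables $a\sqrt{n/2}\,\xi_m$, with $\xi_m$ i.i.d. $\mathcal N(0,1)$, have squared increments $a^2\frac n2\cdot2=a^2n$ for $m\neq m'$. By (F4),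
$$\tau_j\ge a\sqrt{n/2}\;m_L .\tag{4}$$

**Step 3: show that user 1's actual codewords give a similar gain.** Let $X_1=f_1(W_1)$ with $W_1$ uniform on $\{1,\dots,M_1\}$, let $Z\sim\gamma_N$ be independent, and let $Y_1=X_1+Z$. First we show that $Y_1$ is close to $\gamma_{\sigma^2}$. Let user 2 send message $1$, which is a known shift. Then $W_1$ is decoded from $Y_1$ with error at most $\lambda$, so (F1) gives
$$I(X_1;Y_1)\ge I(W_1;Y_1)\ge(1-\lambda)\log M_1-\log2\ge(1-\lambda)n(R_1-\epsilon)-\log2 .$$
Since $\mathbb E\|Y_1\|^2=\mathbb E\|X_1\|^2+nN\le n\sigma^2$,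
$$D(P_{Y_1}\|\gamma_{\sigma^2})=-h(Y_1)+\tfrac n2\log(2\pi\sigma^2)+\frac{\mathbb E\|Y_1\|^2}{2\sigma^2}\le\tfrac n2\log(2\pi e\sigma^2)-h(Y_1).$$
Now $h(Y_1)=I(X_1;Y_1)+h(Z)=I(X_1;Y_1)+\frac n2\log(2\pi eN)$, and $\frac n2\log(\sigma^2/N)=nC(P_1/N)$. Therefore
$$D(P_{Y_1}\|\gamma_{\sigma^2})\le nC(P_1/N)-I(X_1;Y_1)\le n\delta_n,\qquad\delta_n=C(P_1/N)-(1-\lambda)(R_1-\epsilon)+\frac{\log2}n .$$
In particular $\delta_n\ge0$. Next we transfer the expectation. By (1) with $F=T_j$, $\ell=\sqrt{nP_2}$, $s=\sigma^2$,
$$\mathbb ET_j(Y_1)\ge\mathbb ET_j(\sigma g)-\sqrt{nP_2}\sqrt{2\sigma^2n\delta_n}=\sigma\tau_j-n\sqrt{2P_2\sigma^2\delta_n}.$$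
Both the gain and the error are of order $n$, and the error carries the small factor $\sqrt{\delta_n}$ near the corner. Finally we remove the noise. By subadditivity and homogeneity,
$$\mathbb ET_j(Y_1)\le\mathbb ET_j(X_1)+\mathbb ET_j(Z)=\mathbb ET_j(X_1)+\sqrt N\,\tau_j .$$
Combining the two displays and using (4), together with $\sigma>\sqrt N$,
$$\mathbb ET_j(X_1)\ge(\sigma-\sqrt N)\tau_j-n\sqrt{2P_2\sigma^2\delta_n}\ge n\theta_n,\qquad\theta_n:=(\sigma-\sqrt N)\,a\,\frac{m_L}{\sqrt{2n}}-\sqrt{2P_2\sigma^2\delta_n}.\tag{5}$$

**Step 4: extract a single-user code with many messages and low energy.** This is the step where maximum error is indispensable. For each $m_1$ and $j$ let $m_2(m_1,j)\in B_j$ attain the maximum in $T_j(f_1(m_1))$. The $M_1q$ pairs $(m_1,m_2(m_1,j))$ are distinct, because the groups are disjoint. They may be an exponentially small fraction of all pairs, but since the maximum error is at most $\lambda$, each is decoded with error at most $\lambda$. So the sums $f_1(m_1)+f_2(m_2(m_1,j))$ form a single-user code with $M_1q$ messages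 for noise $\gamma_N$. For each of them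
$$\|f_1(m_1)+f_2(m_2(m_1,j))\|^2\le nP_1+nP_2-2T_j(f_1(m_1)).$$
Averaging over $m_1$ and $j$ and using (5), the average energy is at most
$$nP-\frac2q\sum_{j=1}^q\mathbb ET_j(X_1)\le n(P-2\theta_n).$$
An energy is nonnegative, so $P-2\theta_n\ge0$. By (F1) and (F2), applied to a uniform choice among the $M_1q$ pairs, and by (3),
$$(1-\lambda)\log\frac{M_1M_2}{2L}\le(1-\lambda)\log(M_1q)\le nC\Big(\frac{P-2\theta_n}N\Big)+\log2 .$$
Since $\log M_1+\log M_2\ge n(R_1+R_2-2\epsilon)$ and $\log(2L)\le nr+\log4$,
$$(1-\lambda)\Big(R_1+R_2-2\epsilon-r-\frac{\log4}n\Big)\le C\Big(\frac{P-2\theta_n}N\Big)+\frac{\log2}n .\tag{6}$$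

**Step 5: pass to the limit.** First let $n\to\infty$ with $\epsilon,\lambda$ fixed. Since $\log L\sim nr$, (F5) gives $m_L/\sqrt{2n}\to\sqrt r$, and $\delta_n\to C(P_1/N)-(1-\lambda)(R_1-\epsilon)$. Then let $\lambda,\epsilon\to0$; condition (2) persists for smaller values. The limit of $\delta_n$ tends to $C(P_1/N)-R_1$, so the limit of $\theta_n$ tends to
$$(\sqrt{P_1+N}-\sqrt N)a\sqrt r-\sqrt{2P_2(P_1+N)(C(P_1/N)-R_1)}=\theta .$$
The inequality $P-2\theta_n\ge0$ passes to $P-2\theta\ge0$, and (6) becomes $R_1+R_2-r\le C((P-2\theta)/N)$. The roles of the users are symmetric, so the interchanged statement holds as well. $\blacksquare$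

The time-division code is no contradiction to any of this. There $\mathbb ET_j(X_1)=0$, and in (5) the term with $\delta_n$ is at least as large as the gain.

## 7. The corner is lost, because $\sqrt r$ beats $r$

We need one elementary inequality. The function $\theta\mapsto\frac12\log(N+P-2\theta)$ is concave with slope $-\frac1{P+N}$ at $\theta=0$, so it lies below its tangent there:
$$C\Big(\frac{P-2\theta}N\Big)\le C\Big(\frac PN\Big)-\frac{\theta}{P+N}\tag{7}$$
for every real $\theta$, of either sign, for which $N+P-2\theta>0$.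

**Proof of Theorem 2.** Let $(R_1,R_2)=(C(P_1/N),c_2)$. Its sum rate is $C(P/N)$ and it lies in $\mathcal C_{\mathrm{av}}$. Suppose it lies in $\mathcal C_{\max}$. Since $c_2>0$, fix $a>0$ with $C(a^2/N)=c_2/2$, and put $\kappa=(\sqrt{P_1+N}-\sqrt N)a>0$. For every $r\in(0,c_2/2)$ we have $C(a^2/N)+r<c_2=R_2$, so Theorem 1 applies. The square root in $\theta$ is zero, so $\theta=\kappa\sqrt r$. With (7),
$$r\ge C\Big(\frac PN\Big)-C\Big(\frac{P-2\kappa\sqrt r}N\Big)\ge\frac{\kappa\sqrt r}{P+N}.$$
Hence $\sqrt r\ge\kappa/(P+N)$ for every $r\in(0,c_2/2)$. This fails for small $r$. So the corner is not in $\mathcal C_{\max}$, and $\mathcal C_{\max}\subsetneq\mathcal C_{\mathrm{av}}$ for all $P_1,P_2,N>0$. $\blacksquare$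

**Proof of Theorem 3(a).** The purpose is to choose $a$ and $r$ explicitly. Let $x=P_2/(P_1+N)$, so $c_2=\frac12\log(1+x)$. Choose $a$ with $C(a^2/N)=c_2/4$, that is,
$$a^2=N\big[(1+x)^{1/4}-1\big]\le\frac{Nx}4 ,$$
where the bound is Bernoulli's inequality. Put $\kappa=(\sqrt{P_1+N}-\sqrt N)a$ as before and
$$r=\frac{\kappa^2}{4(P+N)^2}=\Delta .$$

We check that $r<c_2/4$. Since $\sqrt{P_1+N}\le\sqrt{P_1}+\sqrt N$, we have $(\sqrt{P_1+N}-\sqrt N)^2\le P_1$, so $r\le\frac{P_1Nx}{16(P+N)^2}$. On the other side, $\log(1+x)\ge\frac x{1+x}$ gives $\frac{c_2}4=\frac18\log(1+x)\ge\frac x{8(1+x)}$. The ratio of the first bound to the second, with $1+x=\frac{P+N}{P_1+N}$, is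
$$\frac{P_1N(1+x)}{2(P+N)^2}=\frac{P_1N}{2(P+N)(P_1+N)}<1 .$$
So
$$\Delta=r<c_2/4 .\tag{8}$$

Let $(R_1,R_2)\in\mathcal C_{\max}$ with $R_2\ge c_2/2$. Then $C(a^2/N)+r<\frac{c_2}4+\frac{c_2}4\le R_2$, so Theorem 1 applies with $\theta=\kappa\sqrt r-\sqrt{2P_2(P_1+N)(C(P_1/N)-R_1)}$. This $\theta$ may be negative, which (7) allows. Since $\kappa=2(P+N)\sqrt r$, we have $\frac{\kappa\sqrt r}{P+N}=2r$, and
$$R_1+R_2\le r+C(P/N)-2r+\frac{\sqrt{2P_2(P_1+N)(C(P_1/N)-R_1)}}{P+N}.$$
As $r=\Delta$, this is the claimed inequality.

For the consequence, take a point of $\mathcal C_{\mathrm{av}}$ with $R_1+R_2=C(P/N)$ and $2P_2(P_1+N)(C(P_1/N)-R_1)<\Delta^2(P+N)^2$. Since $R_1\le C(P_1/N)$, we have $R_2\ge c_2\ge c_2/2$. If the point were in $\mathcal C_{\max}$, the inequality would give $R_1+R_2<C(P/N)-\Delta+\Delta$, a contradiction. $\blacksquare$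

The choice of $r$ is the natural one. With $a$ fixed and $R_1=C(P_1/N)$, the bound contains $r-\frac{\kappa\sqrt r}{P+N}$, which is smallest at $\sqrt r=\frac{\kappa}{2(P+N)}$.

## 8. What survives: the balanced point and part of each edge

**Proof of Theorem 3(b).** We make the time-division code of Section 2 precise. Let $\alpha=P_1/P$, $n_1=\lfloor\alpha n\rfloor$, $n_2=n-n_1$, and let $\epsilon>0$, $\lambda\in(0,1)$. User 1 sends zeros outside the first $n_1$ coordinates, and user 2 sends zeros outside the last $n_2$. Since $n_1P\le\alpha nP=nP_1$, user 1 may use a single-user code of length $n_1$ and power $P$. For user 2, $nP_2/n_2\to P_2/(1-\alpha)=P$. Fix $P''\in(0,P)$ with $C(P''/N)>C(P/N)-\epsilon/4$; for large $n$ we have $n_2P''\le nP_2$, so user 2 may use a code of length $n_2$ and power $P''$. By the single-user Gaussian coding theorem with maximum error, for large $n$ there are such codes with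
$$\log M_1\ge n_1\big(C(P/N)-\tfrac\epsilon2\big),\qquad\log M_2\ge n_2\big(C(P''/N)-\tfrac\epsilon4\big)\ge n_2\big(C(P/N)-\tfrac\epsilon2\big)$$
and maximum errors at most $\lambda/2$ each. Since $n_1/n\to\alpha$ and $n_2/n\to1-\alpha$, for large $n$ the rates are at least $\alpha C(P/N)-\epsilon$ and $(1-\alpha)C(P/N)-\epsilon$. The users do not interfere, so a pair is decoded wrongly with probability at most $\frac\lambda2+\frac\lambda2=\lambda$. $\blacksquare$

**Proof of Theorem 3(c), upper bound.** Let $R_1=C(P_1/N)$ and $(R_1,R_2)\in\mathcal C_{\max}$. If $R_2\ge c_2/2$, then (a) gives $R_1+R_2\le C(P/N)-\Delta$, that is, $R_2\le c_2-\Delta$. If $R_2<c_2/2$, then $R_2<c_2-\Delta$ because $\Delta<c_2/4$ by (8). The maximum defining $R_2^\ast$ exists: $\mathcal C_{\max}$ is closed, it is bounded as a subset of $\mathcal C_{\mathrm{av}}$, and it contains $(C(P_1/N),0)$ by Section 2. $\blacksquare$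

**Proof of Theorem 3(c), lower bound.** We want user 1 near full rate and user 2 at a positive rate, with every pair good. The failed expurgation of Section 2 suggests the remedy: arrange that, for most $m_1$, the errors summed over all $m_2$ are small. Then deleting rows $m_1$ is enough. A sum over all $m_2$ costs a second factor $e^{nR_2}$ in the union bound, which is why the rate below is small.

Let $0<R_1<C(P_1/N)$ and $0<R_2<\frac14\log\big(1+\frac{P_2}{2(P_1+N)}\big)$. Choose $P_i'<P_i$ so close to $P_i$ that
$$R_1<C(P_1'/N),\qquad R_2<\tfrac14\log\Big(1+\frac{P_2'}{2(P_1'+N)}\Big).$$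
Let $K_i=2\lceil e^{nR_i}\rceil$, and draw independently $U(1),\dots,U(K_1)\sim\gamma_{P_1'}$ and $V(1),\dots,V(K_2)\sim\gamma_{P_2'}$. Let $Z\sim\gamma_N$ be independent of these. For each $m_1$ define the random variables, functions of the drawn words,
$$\alpha(m_1)=\mathbf 1\{\|U(m_1)\|^2>nP_1\},$$
$$\beta(m_1)=\sum_{m_2}\Pr\nolimits_Z\big(\exists m'\ne m_2:\ \|U(m_1)+Z+V(m_2)-V(m')\|\le\|U(m_1)+Z\|\big),$$
$$\eta(m_1)=\Pr\nolimits_Z\big(\exists m'\ne m_1:\ \|Z+U(m_1)-U(m')\|\le\|Z\|\big).$$
By symmetry their expectations do not depend on $m_1$.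

**Step 1: the power term.** $\mathbb E\alpha(m_1)\to0$, because $\|U(m_1)\|^2/n\to P_1'<P_1$ in probability.

**Step 2: the term for user 2.** Put $s=P_1'+N$ and $G=U(m_1)+Z$. Given all the words $V$, the vector $G$ has law $\gamma_s$. For $v=V(m_2)-V(m')$ the event $\|G+v\|\le\|G\|$ means $2\langle G,v\rangle\le-\|v\|^2$, so its probability is $\Pr\big(\mathcal N(0,1)\ge\frac{\|v\|}{2\sqrt s}\big)\le e^{-\|v\|^2/(8s)}$. Now $v\sim\gamma_{2P_2'}$, and $\mathbb Ee^{-tX^2}=(1+2tw)^{-1/2}$ for $X\sim\mathcal N(0,w)$ and $t>0$. With $t=\frac1{8s}$, $w=2P_2'$ the expectation of the bound is $\big(1+\frac{P_2'}{2s}\big)^{-n/2}$. A union bound over the ordered pairs $m_2\ne m'$ gives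
$$\mathbb E\beta(m_1)\le K_2^2\Big(1+\frac{P_2'}{2s}\Big)^{-n/2}\to0,$$
because $K_2\le4e^{nR_2}$ and $2R_2<\frac12\log\big(1+\frac{P_2'}{2s}\big)$.

**Step 3: the term for user 1.** That $\mathbb E\eta(m_1)\to0$ is an instance of Gallager's random-coding bound for i.i.d. Gaussian codebooks; here is a direct argument. Let $y=U(m_1)+Z$ and $\rho>0$. With probability tending to $1$,
$$\|Z\|^2\le n(N+\rho)\quad\text{and}\quad\|y\|^2\ge n(P_1'+N-\rho).$$
For $m'\ne m_1$ the word $U(m')\sim\gamma_{P_1'}$ is independent of $(U(m_1),Z)$. By Markov's inequality with an exponential, for $t>0$ and given $y,Z$,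
$$\Pr\big(\|y-U(m')\|\le\|Z\|\big)\le e^{t\|Z\|^2}\,\mathbb Ee^{-t\|y-U(m')\|^2}=e^{t\|Z\|^2}(1+2tP_1')^{-n/2}\exp\Big(-\frac{t\|y\|^2}{1+2tP_1'}\Big).$$
Take $t=\frac1{2N}$, so $1+2tP_1'=\frac{P_1'+N}N$. On the event above, the exponent divided by $n$ is at most
$$\frac{N+\rho}{2N}-C(P_1'/N)-\frac{P_1'+N-\rho}{2(P_1'+N)}\le-C(P_1'/N)+\frac\rho N .$$
A union bound over the fewer than $K_1\le4e^{nR_1}$ words $m'$ gives
$$\mathbb E\eta(m_1)\le o(1)+4e^{n(R_1-C(P_1'/N)+\rho/N)}\to0$$
if $\rho$ is chosen with $\rho/N<C(P_1'/N)-R_1$.

**Step 4: expurgate rows and columns separately.** Let $\lambda\in(0,1)$. By Markov's inequality the expected fraction of $m_1$ with $\alpha+\beta+\eta>\lambda$ is at most $\frac1\lambda\mathbb E(\alpha+\beta+\eta)\to0$. By Markov again, with probability tending to $1$ at least half of the $m_1$ satisfy $\alpha+\beta+\eta\le\lambda$. For these $\alpha=0$, since $\alpha\in\{0,1\}$ and $\lambda<1$. Likewise, since $P_2'<P_2$, with probability tending to $1$ at least half of the $m_2$ satisfy $\|V(m_2)\|^2\le nP_2$. For large $n$ fix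 a realization with both properties and keep only these messages: at least $e^{nR_i}$ for user $i$, all obeying the power constraints.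

**Step 5: decode successively.** From $y=U(m_1)+V(m_2)+Z$ let $\hat m_2$ minimize $\|y-V(m)\|$ over kept $m$, and then let $\hat m_1$ minimize $\|y-V(\hat m_2)-U(m)\|$ over kept $m$, with ties broken in any fixed way. If $\hat m_2\ne m_2$, some kept $m'\ne m_2$ satisfies $\|U(m_1)+Z+V(m_2)-V(m')\|\le\|U(m_1)+Z\|$. This event has probability at most the $m_2$-th term of $\beta(m_1)$, hence at most $\beta(m_1)$; removing words only shrank it. If $\hat m_2=m_2$ but $\hat m_1\ne m_1$, some kept $m'\ne m_1$ satisfies $\|Z+U(m_1)-U(m')\|\le\|Z\|$, which has probability at most $\eta(m_1)$. So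
$$e(m_1,m_2)\le\beta(m_1)+\eta(m_1)\le\lambda\qquad\text{for every kept pair.}$$

Hence $(R_1,R_2)$ is achievable under maximum error. Letting $R_1\to C(P_1/N)$ and $R_2\to\frac14\log\big(1+\frac{P_2}{2(P_1+N)}\big)$, and using that $\mathcal C_{\max}$ is closed, we obtain
$$\Big(C(P_1/N),\ \tfrac14\log\Big(1+\frac{P_2}{2(P_1+N)}\Big)\Big)\in\mathcal C_{\max},$$
which is the lower bound on $R_2^\ast$; it is positive because $P_2>0$. Interchanging the users throughout gives the symmetric statements. $\blacksquare$
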